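# Degree sets with gaps: class-bounding sets with arbitrarily large bounds

## 1. Abelian normal subgroups with cyclic quotient

Fix a prime $p$. All groups are finite. For a group $G$ let $\operatorname{cd}(G)$ be the set of degrees of its irreducible complex characters. For a $p$-group these degrees are powers of $p$, and $1$ is among them. How far does the set of degrees control the nilpotence class? We start with the easiest kind of nonabelian $p$-group, one with an abelian normal subgroup and cyclic quotient, and show that there the degree $p$ is forced.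

**Notation.** If $A$ is an abelian normal subgroup of a $p$-group $P$, write $Q=P/A$ and $V=\operatorname{Irr}(A)$. Both $A$ and $V$ are written additively. The group $Q$ acts on $A$ by conjugation and on $V$ by $(x\lambda)(a)=\lambda(x^{-1}a)$. For $v\in V$ let $T_v\le Q$ be its stabilizer. For an abelian group $M$ let $M[m]=\{x\in M: mx=0\}$. If $M\le A$ is normal in $P$, then $[M,P]=\sum_{x\in Q}(x-1)M$, and $[M,P;i]$ means $[M,P,\dots,P]$ with $i$ copies of $P$.

We use Clifford theory in the following form.

**Fact 1.** Let $\lambda\in V$, let $\hat T$ be the preimage of $T_\lambda$ in $P$, and suppose that $\lambda$ extends to a linear character $\omega$ of $\hat T$. Then the irreducible characters of $P$ over $\lambda$ are exactly the induced characters $(\omega\psi)^P$ with $\psi\in\operatorname{Irr}(\hat T/A)=\operatorname{Irr}(T_\lambda)$. Their degrees are $|Q:T_\lambda|\,\psi(1)$.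

The hypothesis that $\lambda$ extends holds in two cases.

- If $T_\lambda$ is cyclic, then $\lambda$ extends. Since $\lambda$ is $\hat T$-invariant, $\ker\lambda$ is normal in $\hat T$ and $A/\ker\lambda$ is central in $\hat T/\ker\lambda$. A group with a central subgroup of cyclic quotient is abelian, so $\hat T/\ker\lambda$ is abelian, and a linear character of a subgroup of an abelian group extends.
- If $P=A\rtimes Q$, then $\lambda$ extends: put $\omega(at)=\lambda(a)$ for $a\in A$, $t\in T_\lambda$.

In particular, every character of an abelian group being linear,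
$$\operatorname{cd}(A\rtimes Q)=\{\,|Q:T_\lambda| : \lambda\in V\,\}\qquad\text{if } Q \text{ is abelian.}\tag{1}$$

**Fact 2 (duality).** For $x\in Q$ and $j\ge0$ we have $p^j(x-1)A=0$ if and only if $p^j(x-1)V=0$. Indeed $\bigl(p^j(x-1)\lambda\bigr)(a)=\lambda\bigl(p^j(x^{-1}-1)a\bigr)$, so the right side says that all characters kill $p^j(x^{-1}-1)A$, that is, $p^j(x^{-1}-1)A=0$. Since $x^{-1}-1=-x^{-1}(x-1)$, this is the left side. With $j=0$: $x$ acts trivially on $A$ if and only if it acts trivially on $V$.

**Lemma 1.** Let a cyclic $p$-group $\langle h\rangle$ act nontrivially on a finite abelian $p$-group $X$. Then there is $u\in X$ with $h^pu=u$ and $hu\ne u$. The stabilizer of $u$ in $\langle h\rangle$ is then $\langle h^p\rangle$.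

*Proof.* Put $\delta=h-1$ and $C=\{x\in X:\delta x=0\}$. Then $X/C\neq0$ is a finite $p$-group acted on by a $p$-group, so it has a nonzero fixed point. Let $u_0\in X$ represent it. Then $\delta u_0\ne0$ and $\delta u_0\in C$, so $\delta^2u_0=0$. Let $p^{i+1}$ be the order of $\delta u_0$ and put $u=p^iu_0$. Then $\delta u\neq0$, $p\,\delta u=0$ and $\delta^2u=0$. Expanding $h^p=(1+\delta)^p$ gives $h^pu=u+p\,\delta u=u$, while $hu\ne u$. The stabilizer contains $\langle h^p\rangle$, which has index $p$ in $\langle h\rangle$, and it is not all of $\langle h\rangle$. $\square$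

**Proposition 1.** Let $P$ be a nonabelian $p$-group with an abelian normal subgroup $A$ such that $P/A$ is cyclic. Then $p\in\operatorname{cd}(P)$.

*Proof.* Let $h$ generate $Q$. If $h$ acted trivially on $A$, then $A$ would be central with cyclic quotient and $P$ would be abelian. So $h$ acts nontrivially on $A$, hence on $V$. Lemma 1 with $X=V$ gives $u\in V$ with $T_u=\langle h^p\rangle$, a subgroup of index $p$ in $Q$. It is cyclic, so $u$ extends to its stabilizer, and Fact 1 gives an irreducible character of degree $p$. $\square$

So if the degree $p$ is missing, a group of this shape has class at most $1$. If $p$ is allowed, the class may grow. Let $p=2$, $m\ge2$, $A=\mathbb Z/2^m$, and let $Q=\langle h\rangle$ of order $2$ act by $h=-1$. Then $P=A\rtimes Q$ is dihedral. The stabilizer of $\lambda\in V\cong\mathbb Z/2^m$ is $Q$ if $2\lambda=0$ and trivial otherwise, so $\operatorname{cd}(P)=\{1,2\}$ by (1). Since $\gamma_{i+1}(P)=2^iA$, the class is $m$.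

## 2. Noncyclic quotients and degree sets with gaps

**Definition.** Let $\mathcal S$ be a finite set of powers of $p$ with $1\in\mathcal S$. It is *class bounding* if there is an upper bound, depending on $\mathcal S$, for the classes of all $p$-groups $P$ with $\operatorname{cd}(P)=\mathcal S$. In that case $b(\mathcal S)$ is the largest class of a $p$-group $P$ with $\operatorname{cd}(P)=\mathcal S$.

The dihedral groups show that $\{1,2\}$ is not class bounding for $p=2$, whereas $\{1\}$ is class bounding because groups with this degree set are abelian. For every $\mathcal S$ there is a $p$-group of class at most $2$ with degree set $\mathcal S$, so $b(\mathcal S)$ makes sense. The following facts are given in the problem, which comes from the paper "Character Degree Sets That Do Not Bound The Class Of A $p$-Group". If $|\mathcal S|\in\{2,3\}$, then $\mathcal S$ is class bounding if and only if $p\notin\mathcal S$. There are class-bounding sets of arbitrarily large cardinality. For every class-bounding $\mathcal S\ne\{1\}$ one has $b(\mathcal S)\ge p$, and $b(\{1,4,16\})\ge3$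 for $p=2$.

With $p$ fixed, can $b(\mathcal S)$ be arbitrarily large? To show this we need two things: groups of large class with few degrees, and a reason why those degree sets are class bounding at all. The first is easy. The second is the main work.

**Theorem A (gap theorem).** Let $\mathcal S\ni 1$ be a finite set of powers of $p$ such that no two elements of $\mathcal S$ have ratio exactly $p$. Then $\mathcal S$ is class bounding.

**Theorem B.** Let $q=p^a$ with $a\ge 2$, and let $n\ge 2$. Then $\mathcal S=\{1,q,q^2,\dots,q^{n-1}\}$ is class bounding and $b(\mathcal S)\ge n$.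

Fixing $p$, taking $q=p^2$ and letting $n\to\infty$, we see that $b(\mathcal S)$ is unbounded over the class-bounding sets of powers of $p$: the answer is yes. Two further results sharpen this.

**Theorem C.** Let $0=a_0<a_1<\dots<a_k$ with $k\ge1$ and $2\le a_1-a_0\le a_2-a_1\le\dots\le a_k-a_{k-1}$. Then $\mathcal S=\{p^{a_0},\dots,p^{a_k}\}$ is class bounding and $b(\mathcal S)\ge p^{k}=p^{|\mathcal S|-1}$. In particular $b(\{1,q,\dots,q^k\})\ge p^k$ for $q=p^a$, $a\ge2$; for example $b(\{1,4,16\})\ge4$.

**Theorem D (partial converse to A).** If $p\in\mathcal S$, then $\mathcal S$ is not class bounding.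

The hypothesis of Theorem A is sufficient but not necessary: $\{1,p^2,p^3\}$ is class bounding by the fact on sets of size $3$.

Why is Section 1 relevant to Theorem A? Because of the theorem of Isaacs and Passman (Canad. J. Math. 16 (1964); see also Isaacs, *Character Theory of Finite Groups*, Ch. 12): a finite group whose irreducible character degrees are all $\le n$ has an abelian subgroup of index bounded in terms of $n$. The core of a subgroup of index $f$ has index at most $f!$, so there is also a *normal* abelian subgroup $A$ of bounded index. Thus we always have a pair $A\trianglelefteq P$ with $|Q|$ bounded in terms of $\mathcal S$. Proposition 1 says that if $Q$ is cyclic and $P$ is nonabelian, then $1$ and $p$ are both degrees, two degrees of ratio $p$. What changes when $Q$ is an arbitrary $p$-group of bounded order?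

## 3. Groups of class $n$ whose degrees are powers of $q$

Before attacking Theorem A, let us build the groups in Theorem B. They also warn us what a proof of Theorem A must avoid.

Let $q=p^a$ and $n\ge2$, and put $R=\mathbb F_q[x]/(x^n)$ and $G=1+xR\le R^\times$. Let $G$ act on the additive group $R$ by multiplication, and let $P=R\rtimes G$.

**Degrees.** The ideals of $R$ are the $x^jR$ with $0\le j\le n$, and they form a chain. For $\lambda\in\operatorname{Irr}(R)$ let $x^jR$ be the largest ideal contained in $\ker\lambda$. Every $j$ in $\{0,\dots,n\}$ occurs: take $\lambda$ trivial if $j=0$, and otherwise take $\lambda$ trivial on $x^jR$ and nontrivial on $x^{j-1}R$. An element $g\in G$ fixes $\lambda$ if and only if $\lambda((g-1)r)=0$ for all $r\in R$. Since $(g-1)R$ is an ideal, this means $(g-1)R\subseteq x^jR$, that is, $g-1\in x^jR$. If $j\le1$, the stabilizer is $G$. If $j\ge1$, it is $1+x^jR$ (with $1+x^nR=1$), of order $q^{n-j}$, and its index in $G$ is $q^{j-1}$. Since $G$ is abelian, (1) gives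
$$\operatorname{cd}(P)=\{1,q,\dots,q^{n-1}\}.\tag{2}$$

**Class.** Since $G$ acts trivially on $R/xR$ and both $R$ and $G$ are abelian, $P/xR$ is abelian. On the other hand $1+x\in G$, so $[x^iR,P]=[x^iR,G]=x^{i+1}R$ for $i\ge0$. Hence $\gamma_{i+1}(P)=x^iR$ for $i\ge1$. Now $x^{n-1}R\neq0=x^nR$, so $P$ has class exactly $n$.

For $n=2$ one can check this by counting. There are $q$ characters $\lambda$ that kill $xR$. Each is invariant and has $|G|=q$ extensions, which gives $q^2$ linear characters of $P$. The other $q^2-q$ characters $\lambda$ have trivial stabilizer and give $q-1$ characters of degree $q$. The sum of the squares is $q^2+(q-1)q^2=q^3=|P|$.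

## 4. Three obstructions to repeating the cyclic argument

Here is the natural attempt at Theorem A. Find $w\in V$ whose stabilizer $H=T_w$ is cyclic and nontrivial, say $H=\langle h\rangle$. By Lemma 1 choose $u$ fixed by $h^p$ and moved by $h$. Then $w$ should give the degree $|Q:H|$ and $w+u$ the degree $|Q:\langle h^p\rangle|=p|Q:H|$. Three things can go wrong.

First, there may be no such $w$. In the group of Section 3 with $n=2$ and $q=p^2$, the only stabilizers are $G$ and $1$, and $G\cong\mathbb F_{q}^+$ is elementary abelian of order $p^2$. This group has no two degrees of ratio $p$, so no argument can produce them there. Large class must be used, and in a form that these groups fail. Note that here $pA=0$.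

Second, $T_{w+u}$ need not lie in $H$. Let $Q=\langle h\rangle\times\langle g\rangle\cong C_p\times C_p$ act on $V=\mathbb F_p^3$ with basis $e,f_1,f_2$ as follows: $e$ is fixed by $Q$, $h$ fixes $f_1$ and sends $f_2\mapsto f_2+e$, and $g$ sends $f_1\mapsto f_1+e$ and fixes $f_2$. Put $w=f_1$ and $u=f_2$. Then $T_w=\langle h\rangle$, $h^p=1$ and $hu\ne u$. But $h^ag^b$ sends $w+u$ to $w+u+(a+b)e$, so $T_{w+u}=\langle hg^{-1}\rangle$ again has order $p$.

Third, $w$ may fail to extend to its stabilizer, so that $|Q:H|$ need not be a degree over $w$. If $P$ is extraspecial of order $p^3$ and $A=Z(P)$, then a nontrivial $w\in V$ has $T_w=Q$, but the only character over $w$ has degree $p$.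

All three are treated by multiplication by $p$ on $V$. Clearly
$$T_w\le T_{pw}\le T_{p^2w}\le\cdots.\tag{3}$$
Suppose that $w$ can be multiplied by a high power of $p$ without changing its stabilizer $H$. Then an element $u$ with $p^2u=0$ is negligible next to $w$: whatever fixes $w+u$ fixes $p^2(w+u)=p^2w$, hence lies in $H$. This removes the second obstruction. Replacing $w$ by $p^kw$ will remove the third. Room for multiplication by $p$ is what large class gives us. For the first obstruction, we shall use $p\neq 0$ through an identity in the group ring of $C_p\times C_p$.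

## 5. Proof of Theorem A

Besides Section 1 and the Isaacs–Passman theorem we use these textbook facts.

- Schur: $|G'|$ is bounded in terms of $|G:Z(G)|$.
- A $p$-group with a unique subgroup of order $p$ is cyclic or ($p=2$) generalized quaternion.
- If $|Q|=p^k$, the augmentation ideal $I$ of $\mathbb F_pQ$ satisfies $I^{p^k}=0$. Indeed $I$ is nilpotent, so the chain $\mathbb F_pQ>I>I^2>\cdots$ is strictly decreasing until it reaches $0$, and $\dim\mathbb F_pQ=p^k$.
- If $\theta\in\operatorname{Irr}(G)$, then $\theta(1)^2\le|G:Z(\theta)|$, where $Z(\theta)=\{g:|\theta(g)|=\theta(1)\}$.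

Suppose that $\mathcal S$ contains no two elements of ratio $p$ but is not class bounding. Call $(P,A)$ a *pair of index $p^k$* if $P$ is a $p$-group with $\operatorname{cd}(P)\subseteq\mathcal S$ and $A\trianglelefteq P$ is abelian with $|P:A|=p^k$. For instance, for $p=2$, $m\ge2$ and the set $\{1,2\}$ (which does not satisfy the hypothesis), the dihedral group of order $2^{m+1}$ and its cyclic subgroup of order $2^m$ would be a pair of index $2$.

There are groups of unbounded class with degree set $\mathcal S$, and each belongs to a pair of index bounded in terms of $\max\mathcal S$. So for some $k$ the pairs of index $p^k$ have unbounded class. Choose $k$ minimal with this property. A pair of index $p^0$ has $P=A$ abelian, so $k\ge1$. By minimality there is a constant $c\ge1$ such that $P$ has class $\le c$ in every pair of index $p^{k'}$ with $k'<k$.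

**Step 1: no nonidentity element of $Q$ becomes trivial on $p^NA$.** This step converts large class into room for multiplication by $p$. We claim that for every $N$ there is a pair $(P,A)$ of index $p^k$ with
$$p^N(x-1)A\ne0\quad\text{for all }1\neq x\in Q.\tag{4}$$

Take any pair of index $p^k$ and let $K=\{x\in Q:p^N(x-1)A=0\}$. This is the kernel of the action of $Q$ on $p^NA$, so $K\trianglelefteq Q$. Suppose $K\ne1$. We bound the class of $P$.

Let $\tilde K$ be the preimage of $K$ in $P$, and put $B=A[p^N]$. It is characteristic in $A$, so $B\trianglelefteq P$. By definition of $K$, $[A,\tilde K]\le B$, so $A/B$ is central in $\tilde K/B$, with index $|K|\le p^k$. By Schur, the derived subgroup $D/B:=(\tilde K/B)'$ has order at most $p^s$, where $s$ depends only on $p^k$. Here $D\trianglelefteq P$ because $\tilde K/B\trianglelefteq P/B$. Now $\tilde K/D$ is an abelian normal subgroup of $P/D$ of index $|Q:K|<p^k$, and $\operatorname{cd}(P/D)\subseteq\operatorname{cd}(P)\subseteq\mathcal S$. So $(P/D,\tilde K/D)$ is a pair of smaller index, and $\gamma_{c+1}(P)\le D$.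

From $D$ we descend to $B$, and from $B$ to $1$. A nontrivial normal subgroup $M$ of a $p$-group $G$ satisfies $[M,G]<M$. Applied in $P/B$ to $D/B$ of order at most $p^s$, this gives $[D,P;s]\le B$, so $\gamma_{c+1+s}(P)\le B$. Each section $A[p^i]/A[p^{i-1}]$, $1\le i\le N$, is an $\mathbb F_pQ$-module, and commutation with $P$ maps a submodule $M$ to $IM$. Since $I^{p^k}=0$, we get $[A[p^i],P;p^k]\le A[p^{i-1}]$, hence $[B,P;Np^k]=1$. Altogether $P$ has class at most $c+s+Np^k$.

This bound depends only on $p^k$, $c$ and $N$. Pairs of index $p^k$ have unbounded class, so some pair has $K=1$, which is (4).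

From now on put
$$N=k(k+2+k^2)+1,\tag{5}$$
and fix a pair $(P,A)$ of index $p^k$ satisfying (4). If $p^j(x-1)A=0$ for some $j\le N$, then $p^N(x-1)A=0$. So by Fact 2,
$$p^j(x-1)V\ne0\quad\text{for }1\ne x\in Q,\ 0\le j\le N.\tag{6}$$

**Step 2: a nontrivial stable stabilizer with a unique subgroup of order $p$.** The purpose of this step is to find $w'$ whose stabilizer is cyclic or quaternion, nontrivial, and survives multiplication by $p^{k+2}$.

**Definition.** A subgroup $H\le Q$ is *$L$-stable* if there is $w\in V$ with $T_w=T_{p^Lw}=H$. By (3), then $T_{p^iw}=H$ for $0\le i\le L$, so $H$ is $L'$-stable for all $L'\le L$.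

The group $Q$ is $L$-stable for every $L$: take $w=0$. In the dihedral example with $A=\mathbb Z/2^m$, a generator $w$ of $V\cong\mathbb Z/2^m$ has $T_{2^Lw}=1$ exactly when $2^{L+1}w\ne0$, so the trivial subgroup is $L$-stable for $L\le m-2$. In the groups of Section 3, $pV=0$, so only the whole acting group $G$ is $1$-stable.

**Claim.** Let $H$ be $M$-stable with $M=L+k$, where $L\ge0$ and $N\ge kM+1$. If $H$ contains a noncyclic subgroup $E$ of order $p^2$ and exponent $p$, then there is an $L$-stable subgroup $H_1$ with $1\ne H_1<H$.

*Proof of the claim, first part: an element fixed by part of $E$, but never by all of $E$.* For $X\le E$ put $\sigma_X=\sum_{g\in X}g\in\mathbb Z[E]$. Let $\mathcal R$ run over the $p+1$ subgroups of order $p$ in $E$. Each nonidentity element of $E$ lies in exactly one of them, and the identity lies in all $p+1$. Hence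
$$\sum_{\mathcal R}\sigma_{\mathcal R}=p+\sigma_E.\tag{7}$$
Choose $1\ne x\in E$ and, by (6), $v\in V$ with $(x-1)p^Nv\ne0$. Since $(x-1)\sigma_E=0$, multiplying (7) by $(x-1)p^{N-1}$ gives
$$0\ne(x-1)p^Nv=\sum_{\mathcal R}(x-1)p^{N-1}\sigma_{\mathcal R}v.$$
So some summand is nonzero. For that $\mathcal R$ put $y=\sigma_{\mathcal R}v$. Then $\mathcal R$ fixes $y$, and $x$ does not fix $p^{N-1}y$. That is,
$$\mathcal R\le T_y,\qquad E\not\le T_{p^{N-1}y}.$$
(If $pV=0$, then (7) says only $\sum_{\mathcal R}\sigma_{\mathcal R}=\sigma_E$ on $V$, and nothing follows. This is how the groups of Section 3 escape.)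

*Second part: stabilization inside $H$.* Consider $H\cap T_{p^{iM}y}$ for $0\le i\le k$. By (3) this is an ascending chain of $k+1$ subgroups. All contain $\mathcal R$, as $\mathcal R\le E\le H$. None contains $E$, because $kM\le N-1$ and so $T_{p^{iM}y}\le T_{p^{N-1}y}$. So all are nontrivial proper subgroups of $H$. As $|H|\le p^k$, they have at most $k-1$ possible orders, and two consecutive terms must coincide. Hence there is $z=p^{iM}y$ with
$$H\cap T_z=H\cap T_{p^Mz}=:H_1,\qquad 1\ne \mathcal R\le H_1<H.$$

*Third part: realizing $H_1$ as a full stabilizer in $Q$.* Let $w\in V$ with $T_w=T_{p^Mw}=H$. We want to combine $w$ and $z$. As Section 4 showed, $w+z$ may have too large a stabilizer, so we try many combinations and count. For $1\le c\le p^k$ put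
$$v_c=w+cz,\qquad T_c=T_{p^Lv_c}.$$
Since $H_1$ fixes $w$ and $z$, we have $H_1\le T_c$. Let $t\in T_c\cap T_{c'}$ with $c\ne c'$. Then $t$ fixes
$$p^L(v_c-v_{c'})=p^L(c-c')z\quad\text{and}\quad p^L(c'v_c-cv_{c'})=p^L(c'-c)w.$$
As $0<|c-c'|<p^k$, the $p$-part of $c-c'$ is at most $p^{k-1}$. Integers prime to $p$ act invertibly on the $p$-group $V$. So $t$ fixes $p^{L+k}z=p^Mz$ and $p^{L+k}w=p^Mw$. Hence $t\in T_{p^Mw}\cap T_{p^Mz}=H\cap T_{p^Mz}=H_1$.

So the $p^k$ sets $T_c\setminus H_1$ are pairwise disjoint subsets of $Q\setminus H_1$, which has fewer than $p^k$ elements. One of them is empty, so $T_c=H_1$ for some $c$. For this $c$,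
$$H_1\le T_{v_c}\le T_{p^Lv_c}=H_1,$$
so $H_1$ is $L$-stable. This proves the claim. $\square$

*Descent.* Put $L_j=k+2+jk$ for $0\le j\le k$. Start with $H=Q$, which is $L_k$-stable and nontrivial. As long as the current group contains a noncyclic $E$ of order $p^2$ and exponent $p$, apply the claim with $M=L_j$ and $L=L_{j-1}$. Always $M\le L_k=k+2+k^2$, so $N\ge kM+1$ by (5). Each application strictly reduces $|H|$, starting from $p^k$, and keeps $H\ne1$; a subgroup of order $p$ contains no $E$. So there are at most $k-1$ applications, and the index $j$ stays $\ge1$. We end with a $(k+2)$-stable subgroup $H\ne1$ that contains no such $E$.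

Let $Z\le Z(H)$ have order $p$. If $H$ had another subgroup $Y$ of order $p$, then $ZY$ would be noncyclic of order $p^2$ and exponent $p$. So $Z$ is the only subgroup of order $p$ in $H$, and $H$ is cyclic or ($p=2$) generalized quaternion.

**Step 3: the index $|Q:H|$ is a degree.** We have $w'\in V$ with $T_{w'}=T_{p^{k+2}w'}=H$. Put $w=p^kw'$. By (3),
$$T_w=T_{p^2w}=H.\tag{8}$$
Let $\hat H$ be the preimage of $H$ in $P$. We show that $w$ extends to $\hat H$; this is what the factor $p^k$ is for.

Let $\theta\in\operatorname{Irr}(\hat H)$ lie over $w'$. As $w'$ is $\hat H$-invariant, the restriction of $\theta$ to $A$ is $\theta(1)$ times the linear character $w'$. So $A\le Z(\theta)$ and $\theta(1)^2\le|\hat H:A|\le p^k$. The degree $e:=\theta(1)$ is a power of $p$, so $e$ divides $p^k$. The linear character $\det\theta$ restricts to $ew'$ on $A$ (additive notation), so $\omega:=(\det\theta)^{p^k/e}$ restricts to $p^kw'=w$.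

By (8), $\hat H$ is the full stabilizer of $w$ in $P$. Fact 1 shows that $(\omega\psi)^P$ is irreducible for each $\psi\in\operatorname{Irr}(H)$, so
$$|Q:H|\cdot\psi(1)\in\operatorname{cd}(P)\subseteq\mathcal S\quad\text{for all }\psi\in\operatorname{Irr}(H).\tag{9}$$
In particular $|Q:H|\in\mathcal S$.

**Step 4: the degree $p|Q:H|$ also occurs.** This will contradict the hypothesis on $\mathcal S$.

*The quaternion case.* Let $p=2$ and $H$ generalized quaternion. It is nonabelian with a cyclic subgroup of index $2$, so by Proposition 1 it has an irreducible character of degree $2$. By (9), $|Q:H|$ and $2|Q:H|$ both lie in $\mathcal S$, a contradiction.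

*The cyclic case.* Let $H=\langle h\rangle$ have order $p^r$. As $H\ne1$, we have $r\ge1$. Put $\delta=h-1$.

(i) *The element $h$ acts nontrivially on $V[p^2]$.* The point is to find the element $u$ of Section 4 already among elements killed by $p^2$. Suppose the action on $V[p^2]$ is trivial. Now $V[p^2]$ consists of the characters of $A$ that kill $p^2A$, so it is $\operatorname{Irr}(A/p^2A)$, and dually $h$ acts trivially on $A/p^2A$. That is, $\delta A\subseteq p^2A$. By induction
$$\delta^iA\subseteq p^{2(i-1)}\delta A\qquad(i\ge1),$$
since $\delta^{i+1}A\subseteq p^{2(i-1)}\delta(\delta A)\subseteq p^{2(i-1)}\delta(p^2A)=p^{2i}\delta A$. Expanding $(1+\delta)^{p^r}=h^{p^r}=1$ gives, for $a\in A$,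
$$p^r\delta a=-\sum_{i=2}^{p^r}\binom{p^r}{i}\delta^ia.$$
The $p$-adic valuation of $\binom{p^r}{i}$ is $r-v_p(i)$ for $1\le i\le p^r$. So the $i$-th term lies in $p^{\,r-v_p(i)+2(i-1)}\delta A$. For $i\ge2$ we have $2(i-1)\ge i\ge1+v_p(i)$, the last because $i\ge p^{v_p(i)}\ge2^{v_p(i)}\ge1+v_p(i)$. So every term lies in $p^{r+1}\delta A$. Therefore $p^r\delta A\subseteq p\cdot p^r\delta A$, and as $A$ is a finite $p$-group, $p^r\delta A=0$. Since $r\le k\le N$, we get $p^N(h-1)A=0$ with $h\ne1$, contradicting (4).

(For $p=2$ one cannot use $V[2]$ instead: $h=-1$ acts trivially on $V[2]$ when $A=\mathbb Z/2^m$, however large $m$ is, although $2^N(h-1)A\neq0$ for $m\ge N+2$.)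

(ii) *Choice of $u$.* By (i), Lemma 1 applies to $X=V[p^2]$: there is $u\in V$ with $p^2u=0$, $h^pu=u$, $hu\ne u$ and $H\cap T_u=\langle h^p\rangle$.

(iii) *The stabilizer of $w+u$ is $\langle h^p\rangle$.* If $t\in Q$ fixes $w+u$, then $t$ fixes $p^2(w+u)=p^2w$, so $t\in H$ by (8). Then $t$ fixes $w$, hence also $u$, and $t\in H\cap T_u=\langle h^p\rangle$. Conversely $\langle h^p\rangle\le H$ fixes $w$ and $u$. So $T_{w+u}=\langle h^p\rangle$. This is cyclic, so $w+u$ extends to its stabilizer in $P$, and Fact 1 gives an irreducible character of degree $|Q:\langle h^p\rangle|=p|Q:H|$.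

So $|Q:H|$ and $p|Q:H|$ both lie in $\mathcal S$, a contradiction. This proves Theorem A. $\blacksquare$

## 6. Proof of Theorem B and the unboundedness of $b(\mathcal S)$

Let $\mathcal S=\{1,q,\dots,q^{n-1}\}$ with $q=p^a$, $a\ge2$, $n\ge2$. The ratio of two distinct elements, the larger over the smaller, is a power $q^i$ with $i\ge1$, so it is at least $p^2$. By Theorem A, $\mathcal S$ is class bounding. The group $P=R\rtimes G$ of Section 3 has $\operatorname{cd}(P)=\mathcal S$ by (2), and its class is exactly $n$. Hence $b(\mathcal S)\ge n$. $\blacksquare$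

With $p$ fixed, $q=p^2$ and $n\to\infty$, the sets $\{1,p^2,p^4,\dots,p^{2(n-1)}\}$ are class bounding and $b$ is unbounded on them.

## 7. Witt vectors and class $p^{|\mathcal S|-1}$: proof of Theorem C

In Section 3 each new power of $x$ costs one new degree, because $G=1+xR$ contains elements $g$ with $(g-1)R=x^jR$ for every $j$ with $1\le j\le n$. In characteristic $p$ we have $(1+x)^p=1+x^p$. This suggests looking for a group $Q$ of units such that $(g-1)R$, for $1\neq g\in Q$, is always one of $xR,x^pR,x^{p^2}R,\dots$. Then the stabilizers change only when the index $j$ passes a power of $p$, and $k+1$ degrees suffice for class $p^k$. The Artin–Hasse exponential supplies such groups, with the layer sizes under control.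

**Witt vectors.** Let $w_n(s)=\sum_{i\le n}p^is_i^{p^{n-i}}$. The Witt addition polynomials $S_i(s,t)$ have integer coefficients, involve only $s_0,\dots,s_i,t_0,\dots,t_i$, and are determined by $w_n(S(s,t))=w_n(s)+w_n(t)$ for all $n$. For a field $F$ of characteristic $p$, the additive group $W_k=W_k(F)$ is the set $F^k$ with addition given by $S_0,\dots,S_{k-1}$. It is a standard fact that $p\cdot(s_0,\dots,s_{k-1})=(0,s_0^p,\dots,s_{k-2}^p)$. For example, for $p=2$ we have $S_0=s_0+t_0$ and $S_1=s_1+t_1-s_0t_0$, so in $W_2(\mathbb F_2)$ we get $(1,0)+(1,0)=(0,1)$, and $W_2(\mathbb F_2)\cong\mathbb Z/4$.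

Let $F=\mathbb F_{p^d}$. The Frobenius map is bijective on $F$, so
$$p^mW_k=\{s\in W_k: s_0=\dots=s_{m-1}=0\}.\tag{10}$$
In particular $W_k$ has exponent dividing $p^k$, order $p^{dk}$, and $|W_k/pW_k|=p^d$, so it is generated by $d$ elements. Hence $W_k\cong(\mathbb Z/p^k)^d$.

**Step 1: a homomorphism $\varepsilon$ from $W_k$ to units.** Let $R=F[x]/(x^{p^k})$, and let
$$\mathcal E(X)=\exp\Bigl(\sum_{i\ge0}X^{p^i}/p^i\Bigr)=1+X+\cdots$$
be the Artin–Hasse exponential; it is standard that $\mathcal E(X)\in\mathbb Z_{(p)}[[X]]$. For indeterminates $s_0,s_1,\dots$,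
$$\log\prod_i\mathcal E(s_ix^{p^i})=\sum_{i,j\ge0}\frac{s_i^{p^j}x^{p^{i+j}}}{p^j}=\sum_{n\ge0}\frac{x^{p^n}}{p^n}\,w_n(s),$$
where we collected the terms with $i+j=n$ and used $p^{-j}=p^{i}/p^{n}$. Since $w_n(S(s,t))=w_n(s)+w_n(t)$, taking exponentials gives
$$\prod_i\mathcal E(s_ix^{p^i})\prod_i\mathcal E(t_ix^{p^i})=\prod_i\mathcal E(S_i(s,t)x^{p^i}).$$
Both sides have coefficients in $\mathbb Z_{(p)}[s,t]$, so we may specialize the $s_i,t_i$ to elements of $F$. In $R$ we have $x^{p^i}=0$ for $i\ge k$, and the factors with $i\ge k$ become $1$. Therefore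
$$\varepsilon(s)=\prod_{i<k}\mathcal E(s_ix^{p^i})$$
is a homomorphism $W_k\to R^\times$.

If $s\in p^mW_k\setminus p^{m+1}W_k$ with $0\le m\le k-1$, then by (10) $s_0=\dots=s_{m-1}=0\ne s_m$. So $\varepsilon(s)=1+s_mx^{p^m}+(\text{higher powers of }x)$, and
$$(\varepsilon(s)-1)R=x^{p^m}R.\tag{11}$$

Check for $p=2$, $k=2$, $F=\mathbb F_2$: $\mathcal E(X)=1+X+X^2+\tfrac23X^3+\cdots$, so in $\mathbb F_2[x]/(x^4)$ we get $\varepsilon(1,0)=1+x+x^2$, whose square is $1+x^2=\varepsilon(0,1)$, in agreement with $(1,0)+(1,0)=(0,1)$.

**Step 2: a subgroup with prescribed layers.** This step produces $Q\le W_k$ with layers of the sizes dictated by $\mathcal S$. Put $d_i=a_{i+1}-a_i$ for $0\le i\le k-1$, so that $2\le d_0\le\dots\le d_{k-1}$, and take $d=d_{k-1}$. Let $e_1,\dots,e_d$ be a $\mathbb Z/p^k$-basis of $W_k$. As the $d_i$ are nondecreasing with last value $d$, we can choose $m_1,\dots,m_d\in\{0,\dots,k-1\}$ with $|\{l:m_l\le i\}|=d_i$ for $0\le i\le k-1$. Let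
$$Q=\bigoplus_l\langle p^{m_l}e_l\rangle,\qquad Q_i=Q\cap p^iW_k=\bigoplus_l\langle p^{\max(m_l,i)}e_l\rangle .$$
Passing from $Q_i$ to $Q_{i+1}$ (with $i\le k-1$), the $l$-th summand shrinks by a factor $p$ if $m_l\le i$ and does not change otherwise. So $|Q_i:Q_{i+1}|=p^{d_i}$. As $Q_0=Q$ and $a_0=0$, it follows that $|Q:Q_i|=p^{d_0+\dots+d_{i-1}}=p^{a_i}$ for $0\le i\le k$. Also $Q_k=0$.

**Step 3: degrees and class of $P=R\rtimes Q$.** Let $s\in Q$ act on $R$ as multiplication by $\varepsilon(s)$. For $\lambda\in\operatorname{Irr}(R)$ let $x^jR$ be the largest ideal in $\ker\lambda$. As in Section 3, all $j$ with $0\le j\le p^k$ occur, and $s$ fixes $\lambda$ if and only if $(\varepsilon(s)-1)R\subseteq x^jR$. Let $i\in\{0,\dots,k\}$ be least with $p^i\ge j$. By (11), an element $s\in Q_m\setminus Q_{m+1}$ fixes $\lambda$ if and only if $p^m\ge j$, that is, $m\ge i$. The element $s=0$ always fixes $\lambda$. So the stabilizer of $\lambda$ is $Q_i$. Every $i\in\{0,\dots,k\}$ occurs: take $j=p^i$. Since $Q$ is abelian and the extension splits, (1) gives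
$$\operatorname{cd}(P)=\{|Q:Q_i|:0\le i\le k\}=\{p^{a_0},\dots,p^{a_k}\}=\mathcal S.$$

Since $d_0\ge1$, there is $s\in Q_0\setminus Q_1$, and then $(\varepsilon(s)-1)x^iR=x^{i+1}R$. All $\varepsilon(s)-1$ lie in $xR$. So $[x^iR,P]=x^{i+1}R$ for $i\ge0$, and $P/xR$ is abelian. Hence $\gamma_{i+1}(P)=x^iR$ for $i\ge1$, and $P$ has class exactly $p^k$.

All ratios of distinct elements of $\mathcal S$ (larger over smaller) are at least $p^2$, so $\mathcal S$ is class bounding by Theorem A. Thus $b(\mathcal S)\ge p^k=p^{|\mathcal S|-1}$. For $\mathcal S=\{1,q,\dots,q^k\}$ with $q=p^a$, $a\ge2$, all $d_i$ equal $a$. $\blacksquare$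

For $\{1,4,16\}$ the construction reads: $F=\mathbb F_4$, $R=\mathbb F_4[x]/(x^4)$, $Q=W_2(\mathbb F_4)\cong(\mathbb Z/4)^2$. The stabilizers are $Q$ for $j\le1$, $Q_1=2Q$ for $j=2$, and $1$ for $j=3,4$. The degrees are $1,4,16$ and the class is $4$.

## 8. Sets containing $p$: proof of Theorem D

Let $p\in\mathcal S=\{p^{a_0}<p^{a_1}<\dots<p^{a_m}\}$. Then $a_0=0$, $m\ge1$ and $a_1=1$. Let $N\ge2$ be arbitrary. We construct $P$ with $\operatorname{cd}(P)=\mathcal S$ and class at least $N$, by letting one module supply the class at the cost of the degree $p$ only, and other modules supply the remaining degrees.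

**The acting group.** Let $Q$ be elementary abelian of order $p^{a_m}$, with a chain of subgroups $Q=K_0>K_1>\dots>K_m=1$ such that $|Q:K_i|=p^{a_i}$.

**The module that carries the class.** Let $\zeta$ be a primitive $p$-th root of unity and $A_1=\mathbb Z[\zeta]/(\zeta-1)^N$, a group of order $p^N$. Let $K_1$ act trivially, and let a generator of $Q/K_1\cong C_p$ act as multiplication by $\zeta$. Put $V_1=\operatorname{Irr}(A_1)$. The stabilizer of an element of $V_1$ contains $K_1$, which has index $p$, so it is $Q$ or $K_1$. The zero element has stabilizer $Q$. Since $N\ge2$, $(\zeta-1)A_1\ne0$, so $Q$ acts nontrivially on $A_1$, hence on $V_1$ by Fact 2, and $K_1$ occurs too. (For $p=2$ this is $\mathbb Z/2^N$ with $\zeta=-1$, as in the dihedral groups.)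

**The modules that carry the other degrees.** For $2\le i\le m$ let $V_i=(Q/K_i)\oplus\mathbb F_p$, where $Q/K_i$ is regarded as a vector space over $\mathbb F_p$, with the action
$$s\cdot(c,\alpha)=(c+\alpha\bar s,\alpha)\qquad(s\in Q),$$
$\bar s$ being the image of $s$ in $Q/K_i$. Let $A_i=\operatorname{Irr}(V_i)$, so that $\operatorname{Irr}(A_i)=V_i$ as $Q$-modules. The stabilizer of $(c,\alpha)$ is $\{s:\alpha\bar s=0\}$, which is $Q$ if $\alpha=0$ and $K_i$ if $\alpha\ne0$.

**Degrees and class.** Let $A=\bigoplus_{i=1}^mA_i$ and $P=A\rtimes Q$. An element of $\operatorname{Irr}(A)=\bigoplus V_i$ has as stabilizer an intersection of groups, the $i$-th being $Q$ or $K_i$. Since the $K_i$ form a chain, this is some $K_i$ with $0\le i\le m$. All of them occur: take $0$ for $K_0=Q$, and an element with only its $i$-th component nonzero and with stabilizer $K_i$ for $i\ge1$. As $Q$ is abelian and the extension splits, (1) gives $\operatorname{cd}(P)=\{|Q:K_i|\}=\mathcal S$.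

For a submodule $M$ of $A_1$ that is an ideal, $[M,Q]=\sum_j(\zeta^j-1)M=(\zeta-1)M$. Hence $[A_1,Q;N-1]=(\zeta-1)^{N-1}A_1\neq0$. This group lies in $\gamma_N(P)$, so $P$ has class at least $N$. As $N$ was arbitrary, $\mathcal S$ is not class bounding. $\blacksquare$
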